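\title{Every lattice has the congruence lattice of a lattice with zero}

\begin{abstract}
We show that for every lattice $K$ there is a lattice $L$ with a least element and $|L|\le|K|+\aleph_0$ such that $\operatorname{Con}L\cong\operatorname{Con}K$; in particular, $K$ and $L$ have isomorphic semilattices of finitely generated congruences. The lattice $L$ can be chosen so that each of its finitely generated congruences is generated by one pair $(0,z)$, and so that it depends functorially on $K$ along lattice embeddings. In general $L$ can be neither a congruence-preserving extension of $K$ nor bounded. The elements of $L$ are $K$-valued analogues of subspaces of a vector space over $\mathbb F_2$.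
\end{abstract}

\section{Introduction}

All lattices are nonempty; they need not have a least or a largest element. A \emph{congruence} of a lattice $L$ is an equivalence relation $\theta$ such that $x\mathrel{\theta}y$ implies $x\vee z\mathrel{\theta}y\vee z$ and $x\wedge z\mathrel{\theta}y\wedge z$ for all $z\in L$. Congruences are the kernels of homomorphisms, so the lattice $\operatorname{Con}L$ of all congruences, ordered by inclusion, records the quotients of $L$. For $x,y\in L$ let $\Theta_L(x,y)$ be the least congruence identifying $x$ and $y$. A finite join of such \emph{principal} congruences is called \emph{finitely generated}, and the finitely generated congruences form a distributive $(\vee,0)$-semilattice $\operatorname{Con}_cL$. The following problem is posed in \cite{bounds}.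

\medskip
\noindent\textbf{Problem.} \emph{Given a lattice $K$, is there a lattice $L$ with a least element such that $\operatorname{Con}_cK\cong\operatorname{Con}_cL$?}
\medskip

In other words: does a least element leave a trace in the semilattice of finitely generated congruences? It is known that there are distributive $(\vee,0,1)$-semilattices that are not isomorphic to $\operatorname{Con}_cL$ for any lattice $L$. So distributivity alone does not guarantee a representing lattice, and we build $L$ from $K$ itself.

The first attempt is to adjoin a new least element $o$ to $K$. This creates congruences: the partition $\{o\},K$ and the partition with a single class both restrict to the largest congruence of $K$. One may hope to repair this by adding more elements. Call $L$ a \emph{congruence-preserving extension} of its sublattice $K$ if the restriction map $\operatorname{Con}L\to\operatorname{Con}K$ is an isomorphism. Part (a) of Proposition~\ref{prop:limits} below says that the chain $\mathbb Z$ has no such extension with a least element, which might suggest a negative answer. Yet for $K=\mathbb Z$ the chain $L=\mathbb N$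 solves the problem (Example~\ref{ex:chains}). It does not contain $\mathbb Z$; it has the same supply of independent covering pairs, arranged above a least element. The answer in general is of the same kind: $K$ is cut into pieces that have a least element, and the pieces are reassembled.

\begin{theorem}\label{thm:main}
For every lattice $K$ there is a lattice $L$ with least element $0_L$ and $|L|\le|K|+\aleph_0$ such that $\operatorname{Con}L\cong\operatorname{Con}K$. Hence $\operatorname{Con}_cL\cong\operatorname{Con}_cK$.
\end{theorem}

A lattice homomorphism $f\colon K\to K'$ induces a $(\vee,0)$-homomorphism $\operatorname{Con}_cf\colon\operatorname{Con}_cK\to\operatorname{Con}_cK'$, recalled in (F4) below.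

\begin{theorem}\label{thm:strong}
The lattice $L=L(K)$ in Theorem~\ref{thm:main} can be chosen so that the following hold.
\begin{enumerate}
\item[(1)] Every finitely generated congruence of $L$ has the form $\Theta_L(0_L,z)$ with $z\in L$. Thus $z\mapsto\Theta_L(0_L,z)$ is a surjective $(\vee,0)$-homomorphism $L\to\operatorname{Con}_cL$, and every congruence of $L$ is generated by its $0$-class.
\item[(2)] The assignment $K\mapsto L(K)$ is a functor on lattice embeddings, with values in $0$-preserving lattice embeddings, and the isomorphisms $\iota_K\colon\operatorname{Con}_cK\to\operatorname{Con}_cL(K)$ are natural: $\iota_{K'}\circ\operatorname{Con}_cf=\operatorname{Con}_cL(f)\circ\iota_K$ for every lattice embedding $f\colon K\to K'$.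
\end{enumerate}
\end{theorem}

\begin{proposition}\label{prop:limits}
Let $K$ be the chain $\mathbb Z$.
\begin{enumerate}
\item[(a)] No lattice with a least element is a congruence-preserving extension of $K$.
\item[(b)] No lattice $L$ with both a least and a largest element satisfies $\operatorname{Con}_cL\cong\operatorname{Con}_cK$.
\end{enumerate}
\end{proposition}

The obstruction in (b) is that $\operatorname{Con}_c\mathbb Z$ has no largest element. We do not settle whether $L$ can be chosen bounded whenever $\operatorname{Con}_cK$ has a largest element. No set-theoretic hypothesis beyond ZFC is used.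

Section~\ref{sec:facts} recalls standard facts and proves Proposition~\ref{prop:limits}. Section~\ref{sec:two} shows the idea on two pieces of $K$, where it is a computation with triples. Sections~\ref{sec:closed} and~\ref{sec:L} construct $L$, Section~\ref{sec:transfer} contains the key lemma, and Sections~\ref{sec:con} and~\ref{sec:strong} prove the two theorems.

\section{Standard facts, and the chain of integers}\label{sec:facts}

Let $\theta$ be a congruence of a lattice $L$.

\begin{enumerate}
\item[(F1)] If $u\mathrel{\theta}v$ and $u\le w\le v$, then $w=w\wedge v\mathrel{\theta}w\wedge u=u$; so the classes of $\theta$ are convex. Moreover $x\mathrel{\theta}y$ if and only if $x\wedge y\mathrel{\theta}x\vee y$. Hence $\Theta_L(x,y)=\Theta_L(x\wedge y,x\vee y)$, and a congruence is determined by the pairs $p\le q$ that it contains.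
\item[(F2)] If $x_k\mathrel{\theta}y_k$ for all $k$, then $t(x_1,\dots,x_n)\mathrel{\theta}t(y_1,\dots,y_n)$ for every expression $t$ built from finite joins and meets (a \emph{lattice polynomial}).
\item[(F3)] An element $c$ of a complete lattice is \emph{compact} if $c\le\bigvee S$ implies $c\le\bigvee S_0$ for some finite $S_0\subseteq S$. The lattice $\operatorname{Con}L$ is complete, each congruence is the join of the principal congruences below it, and the compact elements of $\operatorname{Con}L$ are exactly the finitely generated congruences. Hence an isomorphism $\operatorname{Con}K\cong\operatorname{Con}L$ restricts to an isomorphism $\operatorname{Con}_cK\cong\operatorname{Con}_cL$.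
\item[(F4)] Let $f\colon K\to K'$ be a lattice homomorphism. For $\theta\in\operatorname{Con}K$ let $(\operatorname{Con}f)(\theta)$ be the congruence of $K'$ generated by the pairs $(f(x),f(y))$ with $x\mathrel{\theta}y$. It lies below $\theta'\in\operatorname{Con}K'$ if and only if $\theta$ lies below the congruence $\{(x,y):f(x)\mathrel{\theta'}f(y)\}$. Therefore $\operatorname{Con}f$ preserves all joins and sends $\Theta_K(x,y)$ to $\Theta_{K'}(f(x),f(y))$; its restriction to $\operatorname{Con}_cK$ is $\operatorname{Con}_cf$.
\item[(F5)] Let $P,Q$ be ordered sets with maps $\eta\mapsto\eta^\sharp$ from $P$ to $Q$ and $b\mapsto b^\flat$ from $Q$ to $P$ such that $\eta\le b^\flat\iff\eta^\sharp\le b$. Then $\operatorname{cl}(\eta)=\eta^{\sharp\flat}$ is a closure operator on $P$: the elements with $\operatorname{cl}(\eta)=\eta$, called \emph{closed}, are exactly the elements $b^\flat$, and $\operatorname{cl}(\eta)$ is the least closed element above $\eta$.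
\end{enumerate}

\begin{example}\label{ex:chains}
Let $C$ be $\mathbb Z$ or $\mathbb N$. By convexity a congruence $\theta$ of $C$ is determined by the set $S(\theta)=\{n:n\mathrel{\theta}n+1\}$. Every subset of $C$ occurs, because a partition of a chain into convex classes is a congruence: if $m\le n$ lie in one class, then $m\vee z$ and $n\vee z$ are equal or both lie between $m$ and $n$, and dually for meets. So $\operatorname{Con}C$ is isomorphic to the power set of $C$, the atoms are the congruences $\Theta_C(n,n+1)$, and $\operatorname{Con}_cC$ is the semilattice of finite subsets of $C$. In particular $\operatorname{Con}_c\mathbb Z\cong\operatorname{Con}_c\mathbb N$.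
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:limits}]
(a) Suppose that $L\supseteq\mathbb Z$ has a least element $o$ and that restriction $\operatorname{Con}L\to\operatorname{Con}\mathbb Z$ is an isomorphism. Let $\theta$ be the restriction of $\Theta_L(o,0)$, where $0$ is the integer. An isomorphism preserves compactness, so $S(\theta)$ is finite. But $o\le-n\le0$ for all $n>0$, so by convexity all integers $\le0$ lie in one class, and $S(\theta)$ contains every negative integer. This is a contradiction.

(b) If $L$ has bounds $0_L$ and $1_L$, then $\Theta_L(0_L,1_L)$ has a single class by convexity, so it is the largest element of $\operatorname{Con}_cL$. The finite subsets of $\mathbb Z$ have no largest element.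
\end{proof}

\section{Gluing two filters along a diagonal}\label{sec:two}

For $a\in K$ the principal filter ${\uparrow}a=\{x\in K:x\ge a\}$ is a sublattice with least element $a$, and finitely many elements of $K$ lie in the filter generated by their meet. A congruence of $K$ is therefore the same thing as a family of congruences $\theta_a$ of ${\uparrow}a$ that is \emph{compatible}: $\theta_a=\theta_b\cap({\uparrow}a)^2$ whenever $b\le a$. The plan is to place copies of all the filters in one lattice, with their least elements identified to a common zero. The simplest such lattice consists of the $x\in\prod_{a\in K}{\uparrow}a$ with $x_a=a$ for all but finitely many $a$. There the filters are independent: every family $(\theta_a)$, compatible or not, defines a congruence coordinatewise. Compatibility has to be forced.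

The tool is the following. For fixed elements $c,d$ of a lattice, the map $x\mapsto(x\vee c)\wedge d$ preserves every congruence. If it sends $x$ to $x'$ and $y$ to $y'$, then each congruence identifying $x$ and $y$ identifies $x'$ and $y'$. The model is the lattice of subspaces of the plane $\mathbb F_2^2$, with axes $A_1=\langle e_1\rangle$, $A_2=\langle e_2\rangle$ and diagonal $\Delta=\langle e_1+e_2\rangle$: the map $U\mapsto(U+\Delta)\cap A_2$ sends $0$ to $0$ and $A_1$ to $A_2$. We want a $K$-valued version, with a copy of a filter along each axis.

A $K$-valued subspace of the plane should be a triple $x=\langle x_1,x_2,x_3\rangle\in K^3$, whose entries are the degrees to which $e_1$, $e_2$, $e_1+e_2$ belong to it. Closure under addition reads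
\begin{equation}\label{eq:triple-C}
x_k\wedge x_l\le x_m\qquad\text{for }\{k,l,m\}=\{1,2,3\}.
\end{equation}
The difficulty with \eqref{eq:triple-C} as a definition is the join. One would take the pointwise join, replace $x_m$ by $x_m\vee(x_k\wedge x_l)$, and repeat; we have no bound on the number of rounds, and $K$ is not complete. We also want joins to be given by lattice polynomials, so that (F2) lifts congruences of $K$. The remedy is to describe a subspace from above, as an intersection of kernels of linear functionals. Let $\varphi_k$ be the nonzero functional vanishing at the $k$th vector; it equals $1$ at the other two. Read $b_k\in K$ as the degree to which the condition ``lie in the kernel of $\varphi_k$'' is waived; a vector then belongs to the degree to which all conditions that it violates are waived. So put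
\[
b^\flat=\langle b_2\wedge b_3,\ b_1\wedge b_3,\ b_1\wedge b_2\rangle,\qquad
x^\sharp=\langle x_2\vee x_3,\ x_1\vee x_3,\ x_1\vee x_2\rangle .
\]
Both $x\le b^\flat$ and $x^\sharp\le b$ say that $x_k\le b_l$ for all $k\ne l$. By (F5),
\[
\operatorname{cl}(x)=\bigl\langle (x_1\vee x_2)\wedge(x_1\vee x_3),\ (x_2\vee x_1)\wedge(x_2\vee x_3),\ (x_3\vee x_1)\wedge(x_3\vee x_2)\bigr\rangle
\]
is the least closed triple above $x$. Since $b^\flat\wedge c^\flat=(b\wedge c)^\flat$, the closed triples form a lattice in which meets are pointwise and the join is the closure of the pointwise join.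

For $K=\{0,1\}$ the closed triples are $000,100,010,001,111$, the five subspaces of the plane. Closed triples satisfy \eqref{eq:triple-C}, since the meet of two entries of $b^\flat$ is $b_1\wedge b_2\wedge b_3$. The converse fails: if $x_1,x_2,x_3$ are the three atoms of the five-element lattice $\{0,x_1,x_2,x_3,1\}$, then $x$ satisfies \eqref{eq:triple-C} and $\operatorname{cl}(x)=\langle1,1,1\rangle$.

One rule covers all computations below. Let the entries of a triple be $m\le r\le q$ in some order. The closure has $(m\vee r)\wedge(m\vee q)=r$ in the place of $m$, $r\wedge q=r$ in the place of $r$, and $q$ in the place of $q$: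
\begin{equation}\label{eq:rule}
\text{if the entries form a chain, $\operatorname{cl}$ raises the least entry to the middle one.}
\end{equation}
In particular such a triple is closed when its two lower entries are equal.

Now let $t\le s$ in $K$, and let $T(s,t)$ be the lattice of closed triples above the closed triple $\langle s,t,t\rangle$, which is its least element. An element $r\ge s$ lies in both ${\uparrow}s$ and ${\uparrow}t$. It is represented by $\langle r,t,t\rangle$ on the first axis and by $\langle s,r,s\rangle$ on the second: one axis carries $r$, the other axis keeps its bottom value, and the diagonal entry is the meet of the two.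

\begin{lemma}\label{lem:triples}
Let $t\le s\le r\le q$ and $\kappa=\langle s,s,q\rangle$. In $T(s,t)$,
\[
(\langle r,t,t\rangle\vee\kappa)\wedge\langle s,q,s\rangle=\langle s,r,s\rangle,\qquad
(\langle s,r,s\rangle\vee\kappa)\wedge\langle q,t,t\rangle=\langle r,t,t\rangle .
\]
\end{lemma}

\begin{proof}
All triples in the statement are closed by \eqref{eq:rule} and lie above $\langle s,t,t\rangle$. The pointwise joins with $\kappa$ are $\langle r,s,q\rangle$ and $\langle s,r,q\rangle$, and by \eqref{eq:rule} both have closure $\langle r,r,q\rangle$. The pointwise meets of $\langle r,r,q\rangle$ with $\langle s,q,s\rangle$ and with $\langle q,t,t\rangle$ are $\langle s,r,s\rangle$ and $\langle r,t,t\rangle$.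
\end{proof}

The element $\kappa$ depends on $q$ but not on $r$. Applying the lemma with $r=p$ and $r=q$, where $s\le p\le q$, we see that a congruence of $T(s,t)$ identifies the copies of $p$ and $q$ on the first axis if and only if it identifies them on the second. This is compatibility for two filters. Two tasks remain. All filters must be glued at once, so the plane is replaced by a space with one axis for each copy of a filter. And the coordinates off the axes, such as $x_3$, might carry congruences of their own; this will be excluded by moving the value at any vector to an unused axis.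

\section{Closed functions in finite dimension}\label{sec:closed}

Fix a lattice $K$. Let $I=K\times\mathbb N$ and $a_{(x,n)}=x$; the index $i\in I$ stands for a copy of the filter ${\uparrow}a_i$. Throughout, $X,Y,Z$ denote \emph{finite nonempty} subsets of $I$. An index $j$ is \emph{fresh for $X$} if $j\notin X$ and $a_j\le a_i$ for all $i\in X$. Every $X$ has a fresh index, namely $j=(\bigwedge_{i\in X}a_i,n)$ with $n$ so large that $j\notin X$. This is the purpose of the factor $\mathbb N$.

Let $V$ be the $\mathbb F_2$-vector space with basis $(e_i)_{i\in I}$. The \emph{support} $\operatorname{supp}v$ of $v\in V$ is the finite set with $v=\sum_{i\in\operatorname{supp}v}e_i$. For any $J\subseteq I$ let $V_J$ be the span of the $e_i$ with $i\in J$, and write $U^\bullet=U\setminus\{0\}$ for a subspace $U$. Let $D_X$ be the set of nonzero linear functionals $V_X\to\mathbb F_2$, and $e_i^*\in D_X$ the $i$th coordinate functional for $i\in X$.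

The zero vector belongs fully to every subspace, but $K$ may have no largest element. So our functions are defined on nonzero vectors, ordered pointwise, and every such function $\xi$ is extended by $\xi(0)=\infty$, a formal element above $K$ with $\infty\wedge x=x$. The bottom function is
\[
\beta(v)=\bigwedge_{i\in\operatorname{supp}v}a_i\qquad(v\in V^\bullet).
\]
It has the value $a_i$ at $e_i$, and elsewhere the least value that closure under addition permits. If $u$ and $w$ have disjoint supports, then $\beta(u+w)=\beta(u)\wedge\beta(w)$.

For $\eta\colon V_X^\bullet\to K$ and $b\colon D_X\to K$ define $\eta^\sharp\colon D_X\to K$ and $b^\flat\colon V_X^\bullet\to K$ by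
\[
\eta^\sharp(\varphi)=\bigvee\{\eta(w):\varphi(w)=1\},\qquad b^\flat(v)=\bigwedge\{b(\varphi):\varphi(v)=1\}.
\]
These joins and meets are finite because the field and $X$ are finite, and nonempty because $\varphi\ne0$ and $v\ne0$. Both $\eta\le b^\flat$ and $\eta^\sharp\le b$ say that $\eta(v)\le b(\varphi)$ whenever $\varphi(v)=1$. So (F5) applies to $\operatorname{cl}_X(\eta)=\eta^{\sharp\flat}$, and each value of $\operatorname{cl}_X(\eta)$ is a lattice polynomial in the values of $\eta$. Let
\[
C_X=\{\xi\colon V_X^\bullet\to K\ :\ \xi\text{ is closed and }\xi\ge\beta|_{V_X}\}.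
\]

\begin{lemma}\label{lem:CX}
$C_X$ is a lattice with least element $\beta|_{V_X}$. Meets are pointwise, and the join of $\xi$ and $\xi'$ is $\operatorname{cl}_X$ of their pointwise join.
\end{lemma}

\begin{proof}
Put $b(e_i^*)=a_i$ for $i\in X$ and $b(\varphi)=\bigvee_{i\in X}a_i$ for all other $\varphi\in D_X$. The meet defining $b^\flat(v)$ contains the terms $a_i$ with $i\in\operatorname{supp}v$, at least one, and its other terms lie above all of them. So $b^\flat=\beta|_{V_X}$ is closed. Pointwise meets of closed functions are closed since $b^\flat\wedge c^\flat=(b\wedge c)^\flat$, and the statement on joins is (F5).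
\end{proof}

\begin{example}\label{ex:small}
(a) If $X=\{i\}$, then $V_X^\bullet=\{e_i\}$ and $D_X=\{e_i^*\}$. Every function is closed, and $\xi\mapsto\xi(e_i)$ is an isomorphism $C_X\cong{\uparrow}a_i$.

(b) If $X=\{i,j\}$ with $a_j\le a_i$, list the values of a function at $e_i,e_j,e_i+e_j$. The maps $\sharp,\flat$ are those of Section~\ref{sec:two}, $\beta|_{V_X}=\langle a_i,a_j,a_j\rangle$, and $C_X=T(a_i,a_j)$.

(c) Let $K=\{0,1\}$. Then $b^\flat(v)=1$ if and only if $v$ lies in the kernel of every $\varphi$ with $b(\varphi)=0$. Every subspace is such an intersection of kernels, so closed functions are the indicator functions of the sets $U^\bullet$ with $U$ a subspace of $V_X$. Thus $C_X$ is the lattice of subspaces of $V_X$ containing all $e_i$ with $a_i=1$.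
\end{example}

The next lemma is closure under addition. Apart from finiteness, it is the property of closed functions used most often.

\begin{lemma}\label{lem:C}
If $\xi$ is closed, then $\xi(u+v)\ge\xi(u)\wedge\xi(v)$ for all $u,v\in V_X$.
\end{lemma}

\begin{proof}
If $u+v=0$ the left side is $\infty$, and if $u=0$ or $v=0$ the two sides are equal. Otherwise let $\xi=b^\flat$ and $\varphi(u+v)=1$. Then $\varphi(u)=1$ or $\varphi(v)=1$, so $b(\varphi)\ge\xi(u)$ or $b(\varphi)\ge\xi(v)$. Take the meet over all such $\varphi$.
\end{proof}

In infinite dimension the joins and meets in $\sharp$ and $\flat$ would be infinite. Instead we take a directed union of the lattices $C_X$, and for this we must compare $C_X$ with $C_Y$ for $X\subseteq Y$.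

\begin{lemma}\label{lem:R}
If $X\subseteq Y$ and $\zeta\in C_Y$, then $\zeta|_{V_X}\in C_X$.
\end{lemma}

\begin{proof}
Let $\zeta=b^\flat$. For $\varphi\in D_X$ let $b'(\varphi)$ be the meet of the $b(\psi)$ over all $\psi\in D_Y$ extending $\varphi$; such $\psi$ exist. For $v\in V_X^\bullet$, the functionals $\psi\in D_Y$ with $\psi(v)=1$ are exactly the extensions of the $\varphi\in D_X$ with $\varphi(v)=1$, so $b'^\flat(v)=\zeta(v)$.
\end{proof}

For $X\subseteq Y$ every vector of $V_Y$ is uniquely $u+w$ with $u\in V_X$ and $w\in V_{Y\setminus X}$. For $\xi\in C_X$ put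
\[
\varepsilon_{XY}(\xi)(u+w)=\xi(u)\wedge\beta(w)\qquad(u+w\ne0).
\]
This is the least value that Lemma~\ref{lem:C} allows for an extension of $\xi$ lying above $\beta$.

\begin{lemma}\label{lem:E}
Let $X\subseteq Y\subseteq Z$.
\begin{enumerate}
\item[(a)] $\varepsilon_{XY}$ maps $C_X$ into $C_Y$, $\varepsilon_{XY}(\xi)|_{V_X}=\xi$, and $\varepsilon_{YZ}\circ\varepsilon_{XY}=\varepsilon_{XZ}$.
\item[(b)] For $\xi\in C_X$ and $\zeta\in C_Y$: $\varepsilon_{XY}(\xi)\le\zeta$ if and only if $\xi\le\zeta|_{V_X}$.
\item[(c)] $\varepsilon_{XY}$ is a lattice embedding that preserves the least element.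
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\xi=b^\flat$, let $\pi\colon V_Y\to V_X$ be the projection with kernel $V_{Y\setminus X}$, and let $m\in K$ lie above all values of $b$ and all $a_i$ with $i\in Y$. Define $b'\colon D_Y\to K$ by $b'(\varphi\circ\pi)=b(\varphi)$ for $\varphi\in D_X$, by $b'(e_y^*)=a_y$ for $y\in Y\setminus X$, and by $b'(\psi)=m$ for all other $\psi$. The first two kinds of functionals are distinct, as $e_y^*$ vanishes on $V_X$. In the meet defining $b'^\flat(u+w)$, the first kind contributes the terms $b(\varphi)$ with $\varphi(u)=1$, whose meet is $\xi(u)$ (no terms if $u=0$), and the second kind contributes the $a_y$ with $y\in\operatorname{supp}w$, whose meet is $\beta(w)$ (no terms if $w=0$). As $u+w\ne0$, at least one such term occurs, so the terms $m$ change nothing. Hence $\varepsilon_{XY}(\xi)=b'^\flat$ is closed. It lies above $\beta$ because $\xi(u)\wedge\beta(w)\ge\beta(u)\wedge\beta(w)=\beta(u+w)$. The restriction formula is the case $w=0$, and the composition formula is $\beta(w)\wedge\beta(w')=\beta(w+w')$ for $w\in V_{Y\setminus X}$, $w'\in V_{Z\setminus Y}$.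

(b) One direction is restriction. If $\xi\le\zeta|_{V_X}$, then Lemma~\ref{lem:C} gives $\zeta(u+w)\ge\zeta(u)\wedge\zeta(w)\ge\xi(u)\wedge\beta(w)$.

(c) Injectivity follows from (a). Meets are pointwise, so they are preserved, and $\beta(u)\wedge\beta(w)=\beta(u+w)$ takes care of the least element. For joins let $\xi_1,\xi_2\in C_X$ and $\zeta\in C_Y$. Since $\zeta|_{V_X}\in C_X$ by Lemma~\ref{lem:R}, it lies above $\xi_1\vee\xi_2$ if and only if it lies above $\xi_1$ and $\xi_2$. By (b), $\zeta$ lies above $\varepsilon_{XY}(\xi_1\vee\xi_2)$ if and only if it lies above $\varepsilon_{XY}(\xi_1)$ and $\varepsilon_{XY}(\xi_2)$.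
\end{proof}

\section{The lattice $L$ and its axes}\label{sec:L}

We say that $X$ \emph{supports} a function $\xi\colon V^\bullet\to K$ if $\xi|_{V_X}\in C_X$ and
\begin{equation}\label{eq:support}
\xi(u+w)=\xi(u)\wedge\beta(w)\qquad\text{for all }u\in V_X,\ w\in V_{I\setminus X},\ u+w\ne0 .
\end{equation}
Let $L[X]$ be the set of functions supported by $X$, and let $L=L(K)=\bigcup_XL[X]$, ordered pointwise.

\begin{proposition}\label{prop:L}
\begin{enumerate}
\item[(a)] Restriction to $V_X$ is an order isomorphism $L[X]\to C_X$, and $L[X]\subseteq L[Y]$ for $X\subseteq Y$.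
\item[(b)] $L$ is a lattice with least element $0_L=\beta$, and each $L[X]$ is a sublattice. Meets are pointwise. If $\xi,\xi'\in L[X]$, then $(\xi\vee\xi')|_{V_X}$ is $\operatorname{cl}_X$ of the pointwise join of $\xi|_{V_X}$ and $\xi'|_{V_X}$.
\item[(c)] $\zeta(u+v)\ge\zeta(u)\wedge\zeta(v)$ for all $\zeta\in L$ and $u,v\in V$.
\item[(d)] If $\xi\in L[X]$, $\zeta\in L$ and $\xi|_{V_X}\le\zeta|_{V_X}$, then $\xi\le\zeta$.
\item[(e)] $|L|\le|K|+\aleph_0$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Formula \eqref{eq:support} extends each member of $C_X$ in exactly one way, and it preserves the order. Let $\xi\in L[X]$ and $X\subseteq Y$. Then $\xi|_{V_Y}=\varepsilon_{XY}(\xi|_{V_X})\in C_Y$, and for $u\in V_X$, $w\in V_{Y\setminus X}$, $w'\in V_{I\setminus Y}$ we have $\xi(u+w+w')=\xi(u)\wedge\beta(w)\wedge\beta(w')=\xi(u+w)\wedge\beta(w')$. So $Y$ supports $\xi$.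

(b) Under the isomorphisms in (a) the inclusion $L[X]\subseteq L[Y]$ becomes $\varepsilon_{XY}$, so $L[X]$ is a sublattice of $L[Y]$ by Lemma~\ref{lem:E}(c). Finitely many elements of $L$ lie in a common $L[Y]$, so joins and meets computed in $L[X]$ are joins and meets in $L$. The pointwise meet of two members of $L[X]$ satisfies \eqref{eq:support} and has closed restriction, so it is their meet. The function $\beta$ is supported by every $X$ and is the least element of every $L[X]$.

(c) Apply Lemma~\ref{lem:C} in a set $Y$ that supports $\zeta$ and contains the supports of $u$ and $v$.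

(d) Apply Lemma~\ref{lem:E}(b) and then (a) to a set $Y\supseteq X$ that supports $\zeta$.

(e) Let $\lambda=|K|+\aleph_0=|I|$. There are $\lambda$ finite subsets $X$ of $I$, and each $C_X$ is contained in a finite power of $K$, so it has at most $\lambda$ elements.
\end{proof}

\begin{example}\label{ex:two}
Let $K=\{0,1\}$ and let $W$ be the span of the $e_i$ with $a_i=1$. By Example~\ref{ex:small}(c) and \eqref{eq:support}, the members of $L[X]$ are the subspaces $U+W$ with $U\subseteq V_X$. So $L$ is the lattice of finite-dimensional subspaces of $V/W$, a space of countably infinite dimension, and Theorem~\ref{thm:main} will show that it has exactly two congruences.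
\end{example}

For $i\in I$ and $p\ge a_i$ let $\delta_{i,p}\in L[\{i\}]$ be the element with value $p$ at $e_i$. Thus, for $w\in V_{I\setminus\{i\}}$,
\[
\delta_{i,p}(e_i+w)=p\wedge\beta(w),\qquad\delta_{i,p}(w)=\beta(w).
\]
By Example~\ref{ex:small}(a) and Proposition~\ref{prop:L}, $p\mapsto\delta_{i,p}$ is a lattice embedding of ${\uparrow}a_i$ into $L$ with $\delta_{i,a_i}=0_L$. Its image $L[\{i\}]$ is the \emph{$i$th axis}. Meeting with an element of an axis reads off one coordinate.

\begin{lemma}\label{lem:axis}
For $\zeta\in L$, $i\in I$ and $q\ge a_i$ we have $\zeta\wedge\delta_{i,q}=\delta_{i,\zeta(e_i)\wedge q}$. In particular $\delta_{i,q}\le\zeta$ if and only if $q\le\zeta(e_i)$.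
\end{lemma}

\begin{proof}
The right side is defined because $\zeta(e_i)\ge\beta(e_i)=a_i$. Let $w\in V_{I\setminus\{i\}}$. At $w\ne0$ both sides have the value $\beta(w)$, since $\zeta\ge\beta$. At $e_i+w$ the values are $\zeta(e_i+w)\wedge q\wedge\beta(w)$ and $\zeta(e_i)\wedge q\wedge\beta(w)$. They agree because Proposition~\ref{prop:L}(c), applied to $e_i+w$ and to $e_i=(e_i+w)+w$, gives
\[
\zeta(e_i+w)\ge\zeta(e_i)\wedge\beta(w),\qquad\zeta(e_i)\ge\zeta(e_i+w)\wedge\beta(w).\qedhere
\]
\end{proof}

The computation of Section~\ref{sec:two} now glues the axes of $L$.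

\begin{lemma}\label{lem:A}
Let $i\ne j$ in $I$ with $a_j\le a_i\le p\le q$, and let $\Psi\in\operatorname{Con}L$. Then $\delta_{i,p}\mathrel{\Psi}\delta_{i,q}$ if and only if $\delta_{j,p}\mathrel{\Psi}\delta_{j,q}$.
\end{lemma}

\begin{proof}
Put $s=a_i$ and $t=a_j$. The sublattice $L[\{i,j\}]$ is $T(s,t)$ by Example~\ref{ex:small}(b), and for $r\ge s$ we have $\delta_{i,r}=\langle r,t,r\wedge t\rangle=\langle r,t,t\rangle$ and $\delta_{j,r}=\langle s,r,r\wedge s\rangle=\langle s,r,s\rangle$. By Lemma~\ref{lem:triples}, the map $\xi\mapsto(\xi\vee\kappa)\wedge\delta_{j,q}$ sends $\delta_{i,r}$ to $\delta_{j,r}$ and the map $\xi\mapsto(\xi\vee\kappa)\wedge\delta_{i,q}$ sends $\delta_{j,r}$ to $\delta_{i,r}$, for $r\in\{p,q\}$. Both maps preserve $\Psi$.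
\end{proof}

\section{Moving a value to a fresh axis}\label{sec:transfer}

A congruence of $L$ is visible on the axes, while an element $\xi$ has a value at every vector $v$. To show that the axes determine the congruence we copy the value $\xi(v)$ to an axis by a lattice operation that does not depend on $\xi$. For subspaces the operation is familiar. If $U\subseteq V_X$, $v\in V_X^\bullet$ and $j\notin X$, then $U+\langle v+e_j\rangle$ meets $V_X$ in $U$, and it contains $e_j$ if and only if $v\in U$. The $K$-valued diagonal $\langle v+e_j\rangle$ is defined as follows.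

Let $v\in V_X^\bullet$, let $j$ be fresh for $X$, let $q\ge a_j$, and put $Y=X\cup\{j\}$. Freshness gives
\begin{equation}\label{eq:fresh}
\xi(u)\ge\beta(u)\ge a_j\quad\text{and}\quad\xi(u+e_j)=\xi(u)\wedge a_j=a_j\qquad(\xi\in L[X],\ u\in V_X).
\end{equation}
Let $\eta\colon V_Y^\bullet\to K$ have the value $q$ at $v+e_j$ and agree with $\beta$ elsewhere. Then $\eta\ge\beta|_{V_Y}$, because $\beta(v+e_j)=a_j\le q$. Let $\rho_{v,q,j}\in L[Y]$ be the element whose restriction to $V_Y$ is $\operatorname{cl}_Y(\eta)$; the set $X$ will be clear from the context. For $X=\{i\}$, $v=e_i$ and $q\ge a_i$ we get $\operatorname{cl}\langle a_i,a_j,q\rangle=\langle a_i,a_i,q\rangle$, the element $\kappa$ of Lemma~\ref{lem:triples}.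

\begin{lemma}\label{lem:B}
Let $\xi\in L[X]$, $v\in V_X^\bullet$, $q\ge\xi(v)$, let $j$ be fresh for $X$, and let $\rho=\rho_{v,q,j}$. Then
\begin{enumerate}
\item[(i)] $(\xi\vee\rho)(u)=\xi(u)$ for all $u\in V_X^\bullet$;
\item[(ii)] $(\xi\vee\rho)(e_j)=\xi(v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Note that $q\ge a_j$ by \eqref{eq:fresh}, so $\rho$ is defined. Let $\omega$ be the pointwise join of $\xi|_{V_Y}$ and $\eta$. A closed function lies above $\xi|_{V_Y}$ and $\operatorname{cl}_Y(\eta)$ if and only if it lies above $\omega$, so $(\xi\vee\rho)|_{V_Y}=\operatorname{cl}_Y(\omega)$. We have $\omega(v+e_j)=a_j\vee q=q$, and $\omega=\xi$ elsewhere since $\xi\ge\beta$.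

The inequalities $\le$ in (i) and (ii) are the point. An upper bound for $\operatorname{cl}_Y(\omega)(x)$ is given by $\omega^\sharp(\psi)$ for each $\psi\in D_Y$ with $\psi(x)=1$, and the useful $\psi$ are those that do not see the large value $q$, that is, those that vanish at $v+e_j$. So for $\varphi\in D_X$ let $\tilde\varphi\in D_Y$ be the extension of $\varphi$ with $\tilde\varphi(e_j)=\varphi(v)$. Then $\tilde\varphi(v+e_j)=0$, and hence
\[
\omega^\sharp(\tilde\varphi)=\bigvee\{\xi(w):w\in V_Y^\bullet,\ \tilde\varphi(w)=1\}.
\]
The terms with $w\in V_X$ are the $\xi(w)$ with $\varphi(w)=1$; there is at least one, and their join is $(\xi|_{V_X})^\sharp(\varphi)$. The terms with $w\in e_j+V_X$ equal $a_j$ by \eqref{eq:fresh}, and $a_j$ lies below every value of $\xi$ on $V_X^\bullet$. Therefore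
\begin{equation}\label{eq:sharp}
\omega^\sharp(\tilde\varphi)=(\xi|_{V_X})^\sharp(\varphi)\qquad(\varphi\in D_X).
\end{equation}

(i) If $\varphi(u)=1$, then $\tilde\varphi(u)=1$, so $(\xi\vee\rho)(u)\le(\xi|_{V_X})^\sharp(\varphi)$ by \eqref{eq:sharp}. The meet of the right sides over all such $\varphi$ is $\operatorname{cl}_X(\xi|_{V_X})(u)=\xi(u)$, because $\xi|_{V_X}$ is closed. The reverse inequality holds since $\xi\vee\rho\ge\xi$.

(ii) If $\varphi(v)=1$, then $\tilde\varphi(e_j)=1$, so $(\xi\vee\rho)(e_j)\le(\xi|_{V_X})^\sharp(\varphi)$, and the meet over all such $\varphi$ is $\xi(v)$. Conversely, $e_j=v+(v+e_j)$, so Proposition~\ref{prop:L}(c) gives $(\xi\vee\rho)(e_j)\ge\xi(v)\wedge q=\xi(v)$.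
\end{proof}

\begin{remark}
The condition $a_j\le a_i$ cannot be dropped, because the diagonal also carries the bottom value $a_j$ back to $V_X$. Take $X=\{i\}$, $v=e_i$, $\xi=0_L$, $s=a_i$, $t=a_j$ arbitrary and $q\ge s\vee t$. Then $\operatorname{cl}\langle s,t,q\rangle=\langle s\vee t,s\vee t,q\rangle$, so (i) and (ii) hold only if $t\le s$.
\end{remark}

\section{The congruences of $L$}\label{sec:con}

We prove Theorem~\ref{thm:main} by constructing mutually inverse, inclusion-preserving maps between $\operatorname{Con}K$ and $\operatorname{Con}L$.

\medskip\noindent\textbf{Step 1: from $K$ to $L$.}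
For $\theta\in\operatorname{Con}K$ let
\[
\widehat\theta=\{(\xi,\xi')\in L^2:\xi(v)\mathrel{\theta}\xi'(v)\text{ for all }v\in V^\bullet\}.
\]
This is an equivalence relation compatible with the pointwise meet. Let $\xi\mathrel{\widehat\theta}\xi'$ and $\zeta\in L$, and let $X$ support all three elements. By Proposition~\ref{prop:L}(b) and (F2), $(\xi\vee\zeta)(u)\mathrel{\theta}(\xi'\vee\zeta)(u)$ for $u\in V_X^\bullet$; here we use that $\operatorname{cl}_X$ is given by lattice polynomials. Both joins are supported by $X$. So at $u+w$ with $w\in V_{I\setminus X}$ their values arise from those at $u$ by meeting with $\beta(w)$, and at $w\neq0$ both equal $\beta(w)$. Hence $\widehat\theta\in\operatorname{Con}L$.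

\medskip\noindent\textbf{Step 2: from $L$ to $K$.}
For $\Psi\in\operatorname{Con}L$ and $i\in I$ let
\[
\Psi_i=\{(p,q)\in({\uparrow}a_i)^2:\delta_{i,p}\mathrel{\Psi}\delta_{i,q}\},
\]
a congruence of ${\uparrow}a_i$ since $p\mapsto\delta_{i,p}$ is a homomorphism. If $i\ne j$ and $a_j\le a_i$, then $\Psi_i$ and $\Psi_j\cap({\uparrow}a_i)^2$ are congruences of ${\uparrow}a_i$ with the same pairs $p\le q$ by Lemma~\ref{lem:A}, so they are equal by (F1). Let $p,q\in K$ and let $i,i'$ satisfy $a_i,a_{i'}\le p\wedge q$. Choosing $j$ fresh for $\{i,i'\}$, we get $(p,q)\in\Psi_i\iff(p,q)\in\Psi_j\iff(p,q)\in\Psi_{i'}$. Such indices exist, for example $i=(p\wedge q,0)$. So we may define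
\[
(p,q)\in\Psi_*\iff(p,q)\in\Psi_i\text{ for some, equivalently every, $i$ with }a_i\le p\wedge q .
\]
Each condition in the definition of a congruence involves finitely many elements of $K$. These lie in a common filter ${\uparrow}a_i$, on which $\Psi_*$ coincides with $\Psi_i$. Hence $\Psi_*\in\operatorname{Con}K$.

\medskip\noindent\textbf{Step 3: $(\widehat\theta)_*=\theta$.}
Let $a_i\le p\wedge q$. If $\delta_{i,p}\mathrel{\widehat\theta}\delta_{i,q}$, evaluation at $e_i$ gives $p\mathrel{\theta}q$. If $p\mathrel{\theta}q$, then $p\wedge\beta(w)\mathrel{\theta}q\wedge\beta(w)$ for all $w\in V_{I\setminus\{i\}}$, and the two functions agree on $V_{I\setminus\{i\}}^\bullet$, so $\delta_{i,p}\mathrel{\widehat\theta}\delta_{i,q}$.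

\medskip\noindent\textbf{Step 4: $\Psi\subseteq\widehat{\Psi_*}$.}
Let $\xi\mathrel{\Psi}\xi'$ and $v\in V^\bullet$. We move both values at $v$ to one fresh axis, with one and the same $\rho$. Let $X\supseteq\operatorname{supp}v$ support $\xi$ and $\xi'$, let $j$ be fresh for $X$, and put $q=\xi(v)\vee\xi'(v)$ and $\rho=\rho_{v,q,j}$. By Lemmas~\ref{lem:axis} and~\ref{lem:B}(ii),
\[
(\xi\vee\rho)\wedge\delta_{j,q}=\delta_{j,\xi(v)},\qquad(\xi'\vee\rho)\wedge\delta_{j,q}=\delta_{j,\xi'(v)} .
\]
Hence $\delta_{j,\xi(v)}\mathrel{\Psi}\delta_{j,\xi'(v)}$, which says that $(\xi(v),\xi'(v))\in\Psi_j\subseteq\Psi_*$.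

\medskip\noindent\textbf{Step 5: $\widehat{\Psi_*}\subseteq\Psi$.}
Both sides are congruences, so by (F1) it suffices to treat $\xi\le\xi'$ with $(\xi,\xi')\in\widehat{\Psi_*}$. We raise $\xi$ to $\xi'$ modulo $\Psi$, one vector at a time: attach the diagonal $\rho$, raise the value on the fresh axis, where $\Psi$ is known, let the diagonal carry the new value back to $v$, and erase the diagonal by meeting with $\xi'$.

Let $X$ support $\xi$ and $\xi'$, let $j$ be fresh for $X$, and put $Y=X\cup\{j\}$. Fix $v\in V_X^\bullet$ and put $p=\xi(v)$, $q=\xi'(v)$, $\rho=\rho_{v,q,j}$. Since $(p,q)\in\Psi_*$ and $a_j\le p\le q$, we have $\delta_{j,p}\mathrel{\Psi}\delta_{j,q}$. By Lemmas~\ref{lem:B}(ii) and~\ref{lem:axis}, $\delta_{j,p}\le\xi\vee\rho$. Joining with $\xi\vee\rho$ and then meeting with $\xi'$ gives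
\[
(\xi\vee\rho)\wedge\xi'\ \mathrel{\Psi}\ \xi_v,\qquad\text{where }\ \xi_v=(\xi\vee\rho\vee\delta_{j,q})\wedge\xi' .
\]

The left side equals $\xi$. Indeed, both lie in $L[Y]$, so it suffices to compare them on $V_Y^\bullet$. At $u\in V_X^\bullet$ the left side has the value $\xi(u)\wedge\xi'(u)=\xi(u)$ by Lemma~\ref{lem:B}(i). At $u+e_j$ with $u\in V_X$ it lies between the values of $\beta$ and $\xi'$, and by \eqref{eq:fresh} each of $\beta,\xi,\xi'$ has the value $a_j$ there.

So $\xi\mathrel{\Psi}\xi_v\le\xi'$. The element $\xi\vee\rho\vee\delta_{j,q}$ has values $\ge q$ at $e_j$ and at $v+e_j$, hence at their sum $v$ by Proposition~\ref{prop:L}(c). Therefore $\xi_v(v)=q=\xi'(v)$.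

Let $\zeta=\bigvee_{v\in V_X^\bullet}\xi_v$, a finite join. Then $\xi\mathrel{\Psi}\zeta$ by (F2), $\zeta\le\xi'$, and $\zeta(u)\ge\xi_u(u)=\xi'(u)$ for all $u\in V_X^\bullet$. Proposition~\ref{prop:L}(d) gives $\xi'\le\zeta$. Thus $\zeta=\xi'$ and $\xi\mathrel{\Psi}\xi'$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The maps $\theta\mapsto\widehat\theta$ and $\Psi\mapsto\Psi_*$ preserve inclusion by their definitions and are mutually inverse by Steps 3--5. So $\operatorname{Con}K\cong\operatorname{Con}L$, and $\operatorname{Con}_cK\cong\operatorname{Con}_cL$ by (F3). The least element and the bound on $|L|$ are in Proposition~\ref{prop:L}.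
\end{proof}

\section{Principal congruences and functoriality}\label{sec:strong}

Both parts of Theorem~\ref{thm:strong} rest on a formula for the image of a principal congruence. Let $a_i\le p\le q$ in $K$. For $\Psi\in\operatorname{Con}L$,
\[
\widehat{\Theta_K(p,q)}\subseteq\Psi\iff\Theta_K(p,q)\subseteq\Psi_*\iff(p,q)\in\Psi_*\iff\delta_{i,p}\mathrel{\Psi}\delta_{i,q}.
\]
Therefore
\begin{equation}\label{eq:principal}
\widehat{\Theta_K(p,q)}=\Theta_L(\delta_{i,p},\delta_{i,q})\qquad(a_i\le p\le q).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]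
In any lattice $L$ with $0$ we have $\Theta_L(0,z)\vee\Theta_L(0,z')=\Theta_L(0,z\vee z')$: convexity gives $\subseteq$, and joining $0\equiv z$ with $0\equiv z'$ gives $\supseteq$. Also $\Theta_L(0,0)$ is the least congruence. So $z\mapsto\Theta_L(0_L,z)$ is a $(\vee,0)$-homomorphism, and its image is closed under finite joins.

For surjectivity we use that every $p\in K$ is the bottom of an axis. Given $p\le q$, take $i=(p,0)$ in \eqref{eq:principal}. Then $\delta_{i,p}=0_L$, so $\widehat{\Theta_K(p,q)}=\Theta_L(0_L,\delta_{i,q})$ is in the image. By (F3) every finitely generated congruence of $L$ is $\widehat\theta$ with $\theta\in\operatorname{Con}_cK$, by (F1) $\theta$ is a finite join of congruences $\Theta_K(p,q)$ with $p\le q$, and the isomorphism $\theta\mapsto\widehat\theta$ preserves joins.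

Finally, a congruence $\Psi$ of $L$ is the join of the finitely generated congruences below it, that is, of the $\Theta_L(0_L,z)$ with $0_L\mathrel{\Psi}z$. So $\Psi$ is generated by its $0$-class.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(2)]
Let $f\colon K\to K'$ be a lattice embedding, and mark the objects built from $K'$ by primes. The map $(x,n)\mapsto(f(x),n)$ from $I$ to $I'$, again denoted $f$, satisfies $a'_{f(i)}=f(a_i)$. It is injective because $f$ is, so the linear map $\bar f\colon V\to V'$ with $\bar f(e_i)=e'_{f(i)}$ restricts to isomorphisms $V_X\to V'_{f(X)}$; this is where injectivity is needed for the construction. Use these isomorphisms to identify $D_X$ with $D'_{f(X)}$. As $f$ preserves finite meets, $\beta'(\bar fv)=f(\beta(v))$ for $v\in V^\bullet$.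

For $\eta\colon V_X^\bullet\to K$ let $\eta^f$ be the function on the nonzero vectors of $V'_{f(X)}$ with $\eta^f(\bar fu)=f(\eta(u))$. Since $f$ preserves finite joins and meets, $\eta\mapsto\eta^f$ commutes with pointwise joins, pointwise meets and the closure operators. It is order preserving, injective, and sends $\beta|_{V_X}$ to the restriction of $\beta'$. So it restricts to a lattice embedding $C_X\to C'_{f(X)}$ preserving the least element.

For $\xi\in L[X]$ let $L(f)(\xi)$ be the element of $L(K')$ supported by $f(X)$ with restriction $(\xi|_{V_X})^f$. This does not depend on $X$. Any two supports are contained in a third, so let $X\subseteq Y$. For $u\in V_X$ and $w\in V_{Y\setminus X}$ with $u+w\ne0$, the element defined from $X$ has at $\bar f(u+w)$ the value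
\[
f(\xi(u))\wedge\beta'(\bar fw)=f(\xi(u)\wedge\beta(w))=f(\xi(u+w)),
\]
with $f(\infty)=\infty$, which is the value of the element defined from $Y$; both are supported by $f(Y)$, so they are equal. Any two elements of $L(K)$ have a common support, so $L(f)$ is a $0$-preserving lattice embedding by the previous paragraph and Proposition~\ref{prop:L}(a),(b). If $g\colon K'\to K''$ is another embedding, then $L(g)(L(f)(\xi))$ and $L(g\circ f)(\xi)$ are both supported by $g(f(X))$ and have the value $g(f(\xi(u)))$ at the image of $u\in V_X^\bullet$, so they are equal; and $L(\mathrm{id})=\mathrm{id}$.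

Let $\iota_K(\theta)=\widehat\theta$. The maps $\iota_{K'}\circ\operatorname{Con}_cf$ and $\operatorname{Con}_cL(f)\circ\iota_K$ are $(\vee,0)$-homomorphisms, so it suffices to compare them on $\Theta_K(p,q)$ with $p\le q$. Choose $i$ with $a_i\le p$. The case $X=\{i\}$ of the definition gives $L(f)(\delta_{i,r})=\delta'_{f(i),f(r)}$ for $r\ge a_i$. By (F4) and \eqref{eq:principal}, applied to $K$ and to $K'$, both maps send $\Theta_K(p,q)$ to $\Theta_{L(K')}(\delta'_{f(i),f(p)},\delta'_{f(i),f(q)})$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{bounds}
\emph{Adding Bounds While Preserving Congruences For Lattices},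
\texttt{http://www.gillibert.fr/pierre/paper/CBounded.pdf}.

\end{thebibliography}
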